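# A gap below 2 for the lower transcendence degree of a division ring

## 1. Counting new lattice points in $k(x)$ and $k(u,v)$

Let $k$ be a field. In the rational function field $k(x)$ take the space $V=k+kx$. If $W\subseteq k(x)$ is a nonzero finite-dimensional $k$-subspace, then $VW=W+xW\supseteq W$. How much bigger than $W$ must $VW$ be? If $VW=W$, then $xW\subseteq W$, so $k[x]w\subseteq W$ for any nonzero $w\in W$, which is impossible since $k[x]w$ is infinite-dimensional. So
$$\dim(VW)\ge\dim W+1 ,$$
and the space $W$ of polynomials of degree at most $j$ gives equality.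

Now go to two variables: $V=k+ku+kv$ inside $k(u,v)$. For $W$ the polynomials of total degree at most $j$ we have
$$\dim W=\tfrac{(j+1)(j+2)}2,\qquad \dim(VW)-\dim W=j+2,$$
so the increase is about $\sqrt{2\dim W}$. Could a cleverer $W$ do much better, with a bounded increase? First let $W$ be spanned by monomials with exponents in a finite nonempty set $S\subset\mathbb Z^2$. Let $e_1,e_2$ be the unit vectors, $n=|S|$, and
$$\delta=\bigl|(S+\{0,e_1,e_2\})\setminus S\bigr|,$$
the number of new points. Here is an argument that $\delta^2\ge n$; everything later is modeled on it.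

*Horizontally:* each row that meets $S$ has a rightmost point $s$, and $s+e_1$ is new. Different rows give different new points, so $S$ meets at most $\delta$ rows.

*Vertically:* put $S_0=S$ and $S_i=\{s\in S_{i-1}: s+ie_2\in S\}$. If $s\in S_{i-1}$, then $s+(i-1)e_2\in S$, so $s+ie_2$ is in $S$ or is new. At most $\delta$ points of $S_{i-1}$ fall in the second case, because $s\mapsto s+ie_2$ is injective. Hence $|S_i|\ge|S_{i-1}|-\delta$ and $|S_\delta|\ge n-\delta^2$.

*Together:* if $n>\delta^2$, some $s$ lies in $S_\delta$, so $s,s+e_2,\dots,s+\delta e_2$ all lie in $S$. These points lie in $\delta+1$ different rows, a contradiction.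

For an arbitrary nonzero finite-dimensional $W\subset k(u,v)$, multiply by a common denominator; this changes neither $\dim W$ nor $\dim(VW)$, so we may assume $W\subset k[u,v]$. Order monomials lexicographically and let $S$ be the set of leading exponents of nonzero elements of $W$. Elements with distinct leading exponents are independent, so $|S|\le\dim W$. Conversely, reading off the coefficients at the exponents in $S$ is an injective map on $W$, since a nonzero element has a nonzero coefficient at its own leading exponent. So $|S|=\dim W$. The leading exponents of $VW$ include $S+\{0,e_1,e_2\}$. Therefore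
$$\dim(VW)\ge\dim W+(\dim W)^{1/2}\qquad\text{for all nonzero finite-dimensional } W\subset k(u,v).\tag{1}$$

One generator gives an increase of at least $1=(\dim W)^0$, and two independent generators give at least $(\dim W)^{1/2}$. The exponents $0$ and $1/2$ are $(d-1)/d$ for $d=1$ and $d=2$. Can a division ring, commutative or not, behave in between?

## 2. Lower transcendence degree and the statement of the gap

**Definition.** Let $A$ be a $k$-algebra. A *subframe* of $A$ is a finite-dimensional $k$-subspace $V$ containing $1$. For a subframe $V$, $\mathrm{VDI}(V)$ is the supremum of all $d>0$ for which there is a constant $C>0$ such that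
$$\dim_k(VW)\ge\dim_k(W)+C\,\dim_k(W)^{(d-1)/d}\quad\text{for every subframe }W\text{ of }A,\tag{2}$$
and $\mathrm{VDI}(V)=0$ if there is no such $d$. The *lower transcendence degree* of $A$ is $\mathrm{Ld}(A)=\sup_V\mathrm{VDI}(V)$, over all subframes $V$ of $A$.

Since $\dim W\ge1$ and $(d-1)/d$ increases with $d$, if (2) holds for $d$ with constant $C$ then it holds for every smaller positive $d$ with the same $C$. In a division ring we may also test (2) on all nonzero finite-dimensional $W$: for $0\ne w\in W$ the space $Ww^{-1}$ is a subframe, and $\dim(VWw^{-1})=\dim(VW)$.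

Three examples.

* $D=\mathbb H$ over $k=\mathbb R$, and $V=\mathbb R+\mathbb Ri+\mathbb Rj$. The test space $W=\mathbb H$ has $VW=W$, so (2) fails for every $d$ and $C$, and $\mathrm{VDI}(V)=0$. The same $W$ works for every $V$, so $\mathrm{Ld}(\mathbb H)=0$.
* $V=k+kx\subset k(x)$. By Section 1, $d=1$, $C=1$ is allowed. If some $d>1$ were allowed, polynomials of degree at most $j$ would give $1\ge C(j+1)^{(d-1)/d}$ for all $j$, which is false. So $\mathrm{VDI}(V)=1$.
* $V=k+ku+kv\subset k(u,v)$. By (1), $d=2$ is allowed. If some $d>2$ were allowed, we would have $j+2\ge C\bigl(\tfrac{(j+1)(j+2)}2\bigr)^{(d-1)/d}$ for all $j$; since $2(d-1)/d>1$, this fails for large $j$. So $\mathrm{VDI}(V)=2$.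

Recall that the Gelfand–Kirillov dimension of $A$ is $\sup_V\limsup_j \log(\dim V^j)/\log j$ over subframes $V$. Three facts due to Zhang relate it to $\mathrm{Ld}$. If $A$ is an Ore domain of finite GK dimension with quotient division algebra $D$, then $\mathrm{Ld}(D)\le\mathrm{GKdim}(A)$. If $A$ is moreover commutative, then $\mathrm{Ld}(D)=\mathrm{GKdim}(A)$, which is the transcendence degree of $D$ over $k$. Finally, $\mathrm{Ld}(E)\le\mathrm{Ld}(D)$ for division algebras $E\subseteq D$. We use only one consequence: $\mathrm{Ld}(k(u,v))=2$. Bergman's gap theorem says that no algebra has GK dimension strictly between $1$ and $2$.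

The question, posed in "Growth functions", is whether $\mathrm{Ld}$ has the same gap: if $D$ is a division ring, $k$ a field in its center, and $\mathrm{Ld}(D)\in[1,2)$, is $\mathrm{Ld}(D)=1$? The answer is yes, and more is true.

From now on $D$ is a division ring, $k\subseteq Z(D)$ is a field, and dimensions without subscript are over $k$. For a subframe $V$ of $D$ let $A=k\langle V\rangle=\bigcup_jV^j$ be the subalgebra it generates (with $V^0=k$), and let $B\subseteq D$ be the division subalgebra it generates. Since $1\in V$, we have $V^0\subseteq V^1\subseteq V^2\subseteq\cdots$.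

**Theorem 1.** For every subframe $V$ of $D$ exactly one of the following holds.

* (0) $\dim A<\infty$, and $\mathrm{VDI}(V)=0$.
* (1) $A$ contains an element $x$ transcendental over $k$ such that $B=k(x)A$ is finite-dimensional as a left $k(x)$-space. Moreover $\dim V^j\le cj$ for some $c$ and all $j\ge1$, and $\mathrm{VDI}(V)=1$.
* (2) There is $c>0$ with $\dim(VW)\ge\dim W+c(\dim W)^{1/2}$ for all nonzero finite-dimensional subspaces $W\subseteq D$. In particular $\mathrm{VDI}(V)\ge2$.

**Theorem 2.** $\mathrm{Ld}(D)\in\{0\}\cup\{1\}\cup[2,\infty]$. Moreover:

* (a) $\mathrm{Ld}(D)=0$ if and only if every finitely generated subalgebra of $D$ is finite-dimensional.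
* (b) $\mathrm{Ld}(D)<2$ if and only if every finitely generated division subalgebra of $D$ is finite-dimensional over its center, and that center has transcendence degree at most $1$ over $k$.
* (c) If some finitely generated subalgebra of $D$ does not have linearly bounded growth, then $\mathrm{Ld}(D)\ge2$.

The value $2$ cannot be raised, since $\mathrm{Ld}(k(u,v))=2$. The question follows from Theorem 1 alone: if $\mathrm{Ld}(D)<2$, no $V$ has type (2), so all the numbers $\mathrm{VDI}(V)$ are $0$ or $1$, and so is their supremum.

The three examples above have types (0), (1), (2). A noncommutative example of type (1): $D=\mathbb H\otimes_{\mathbb R}\mathbb R(x)$, the quotient division ring of $\mathbb H[x]$, with $V$ spanned by $1,i,j,x$. Here $A=\mathbb H[x]$, $B=\mathbb R(x)A=D$ has dimension $4$ over $\mathbb R(x)$, and $V^j$ lies in the $4(j+1)$-dimensional space of polynomials of degree at most $j$.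

## 3. What the growth of $V^j$ decides, and what it does not

With Bergman's theorem in mind, one would first look at the numbers $\dim V^j$. They do settle one half of the matter.

**Lemma 3.** If $\dim A=\infty$, then $\dim(VW)\ge\dim W+1$ for every nonzero finite-dimensional $W\subseteq D$. Hence $\mathrm{VDI}(V)\ge1$ and $\dim V^j\ge j+1$. If in addition $\dim V^j\le cj$ for some $c$ and all $j\ge1$, then $\mathrm{VDI}(V)=1$.

*Proof.* We have $W\subseteq VW$. If $VW=W$, then $Aw\subseteq W$ for any $0\ne w\in W$; since $a\mapsto aw$ is injective on $A$, this forces $\dim A<\infty$. So the increase is at least $1$. This is (2) with $d=1$, $C=1$, so $\mathrm{VDI}(V)\ge1$. Taking $W=V^j$ and starting from $\dim V^0=1$, we get $\dim V^j\ge j+1$ by induction.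

Now suppose $\dim V^j\le cj$ and that (2) holds for some $d>1$ and $C>0$. With $W=V^j$,
$$\dim V^{j+1}-\dim V^j\ge C(\dim V^j)^{(d-1)/d}\ge C(j+1)^{(d-1)/d}\to\infty ,$$
so $\dim V^j$ grows faster than any linear function, a contradiction. Hence $\mathrm{VDI}(V)\le1$. $\blacksquare$

So linear growth forces $\mathrm{VDI}(V)\le1$. The other half fails: the spaces $V^j$ are only some of the test spaces $W$, so fast growth of $\dim V^j$ gives no lower bound on $\mathrm{VDI}(V)$. In an algebra that is not a domain this can be seen concretely. In $k[x]\times k\langle a,b\rangle$, with $k\langle a,b\rangle$ the free algebra, let $V$ be spanned by $(1,1),(x,a),(0,b)$. The second coordinates of $V^j$ contain all words of length at most $j$ in $a,b$, so $\dim V^j\ge2^{j+1}-1$. But for $W=k(1,1)+(k[x]_{\le n}\times0)$, of dimension $n+2$,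
$$VW\subseteq W+k(x,a)+k(x^{n+1},0)+k(0,b),$$
so the increase is at most $3$ for every $n$, and $\mathrm{VDI}(V)\le1$. In a division ring we therefore need an argument that treats all $W$ at once, as the lattice count did.

## 4. Skew polynomials, fractions, and polynomial identities

We recall the textbook material that the proof needs.

**Skew polynomials.** Let $L$ be a field and $\tau$ an automorphism of $L$. The ring $L[X;\tau]$ consists of the polynomials $\sum\lambda_iX^i$ with coefficients on the left and $X\lambda=\tau(\lambda)X$. It is a left and right principal ideal domain, hence a left and right Ore domain, and so has a division ring of fractions $Q$. Every element of $Q$ has the form $s^{-1}a$ with $s,a\in S=L[X;\tau]$, $s\ne0$, and finitely many elements have a common left denominator $s$. For a left $S$-module $N$, the kernel of $N\to Q\otimes_SN$ is the set of torsion elements, those killed by some nonzero $s\in S$. Example: for $L=k(a)$ and $\sigma(a)=a^{-1}$ we get the ring $k(a)[v;\sigma]$ in which $va=a^{-1}v$. Note that $v^2$ is central in it, since $\sigma^2=\mathrm{id}$.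

**Polynomial identities.** A ring satisfies a polynomial identity $f$, where $f$ is a nonzero element of a free algebra over a central subfield, if $f$ vanishes under all substitutions. The standard polynomial is $s_l(z_1,\dots,z_l)=\sum_{\pi}\mathrm{sgn}(\pi)z_{\pi(1)}\cdots z_{\pi(l)}$. It is multilinear and vanishes when two arguments are equal, so it vanishes when its arguments are linearly dependent over a central subfield. For example, $s_2=z_1z_2-z_2z_1$ is the identity of commutativity, and $\mathbb H$, of dimension $4$ over $\mathbb R$, satisfies $s_5$.

**Kaplansky's theorem.** A division ring satisfying a nonzero polynomial identity with coefficients in a central subfield is finite-dimensional over its center.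

## 5. Rows over $k(x)$, and why one vertical direction is not enough

Let us move the lattice argument into $D$. Suppose $V$ contains an element $x$ transcendental over $k$, and put $K=k(x)\subseteq D$. The horizontal move is left multiplication by $x$, and "lying in different rows" becomes "left linearly independent over $K$". Suppose also that some $v\in V$ has powers $1,v,v^2,\dots$ that are left $K$-independent. Then the argument goes through. Let $W$ have dimension $n\ge1$ and let $\delta=\dim(VW)-n$.

*Horizontally:* the space $W^{(J)}=W+xW+\dots+x^JW$ has dimension at most $n+J\delta$, because multiplication by $x$ maps $W^{(j)}/W^{(j-1)}$ onto $W^{(j+1)}/W^{(j)}$ and $W^{(1)}\subseteq VW$. If $w_0,\dots,w_\delta\in W$ were left $K$-independent, the $(J+1)(\delta+1)$ elements $x^iw_a$ of $W^{(J)}$ with $i\le J$ would be $k$-independent, so $(J+1)(\delta+1)\le n+J\delta$, that is, $J+\delta+1\le n$, which is false for $J\ge n$. So $W$ contains at most $\delta$ left $K$-independent elements.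

*Vertically:* put $U_0=W$ and $U_i=\{w\in U_{i-1}:v^iw\in W\}$. As $v^iw=v(v^{i-1}w)\in VW$ for $w\in U_{i-1}$, the space $U_i$ is the kernel of a linear map from $U_{i-1}$ to $VW/W$, so $\dim U_\delta\ge n-\delta^2$.

*Together:* if $n>\delta^2$, take $0\ne w\in U_\delta$. The elements $w,vw,\dots,v^\delta w$ lie in $W$, and they are left $K$-independent: $\sum q_iv^iw=0$ gives $\sum q_iv^i=0$, since $D$ is a division ring. This contradicts the bound $\delta$. So $\delta^2\ge n$.

What can go wrong? If $KA$ is finite-dimensional over $K$, no such $v$ exists; we shall see that this leads to type (1). The trouble is that $KA$ may be infinite-dimensional although no element of the chosen basis of $V$ has independent powers. Let $D$ be the division ring of fractions of $k(a)[v;\sigma]$, $\sigma(a)=a^{-1}$, put $w=a^{-1}v$ and $x=v^2$, and let $V$ have basis $1,v,w,x$. Since $va^{-1}=av$,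
$$w^2=a^{-1}(va^{-1})v=a^{-1}\cdot a v\cdot v=v^2=x .$$
So the powers of $v$ span only $K+Kv$ over $K=k(v^2)$, those of $w$ only $K+Kw$, and those of $1$ and $x$ only $K$. On the other hand $vw=va^{-1}v=av^2=ax$, and $x$ is central, so $(vw)^j=a^jx^j$ and $a^j\in KA$ for all $j\ge0$. These elements are left $K$-independent: clearing denominators, a relation $\sum_jp_j(v^2)a^j=0$ with $p_j=\sum_ip_{ji}X^i\in k[X]$ reads $\sum_i\bigl(\sum_jp_{ji}a^j\bigr)v^{2i}=0$ in $k(a)[v;\sigma]$, so all $p_{ji}=0$. Thus $KA$ is infinite-dimensional over $K$; it is the words in $v$ and $w$ that are independent, not the powers of one of them.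

One might next try a generic element $y=\sum_sy_sv_s$ with indeterminate coefficients, in the hope that its powers see all words. They do not see them separately: the coefficient of $y_1y_2$ in $(y_1v_1+y_2v_2)^2$ is $v_1v_2+v_2v_1$, so if words are new, it does not follow directly that their symmetrized sums are new.

The way past this is to use a fresh generic element at every step. In
$$(y_{2,1}v_1+y_{2,2}v_2)(y_{1,1}v_1+y_{1,2}v_2)$$
each of the four words has its own monomial as coefficient. So we replace $v^i$ by $Y_i=y_iy_{i-1}\cdots y_1$ with independent generic elements $y_1,y_2,\dots$ of $V$. The recursion $Y_i=y_iY_{i-1}$ is all that the vertical step used.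

There is a second obstacle: $A$ may contain no transcendental element at all, and then there is no $x$ to define rows. The same device helps. Replace multiplication by $x$ by $p\mapsto x_0\tau(p)$, where $x_0$ is a generic element of $V$ and $\tau$ shifts its indeterminates to a fresh set. Iterating from $1$ gives $x_0x_1x_2\cdots$, again a product of independent generic elements. The price is that rows are now defined over a skew polynomial ring.

## 6. The operator $X$ and the filtration $M_0\subseteq M_1\subseteq\cdots$

Let $V$ be a subframe with basis $v_1,\dots,v_m$. We treat two situations together. Each consists of a field $L_0\supseteq k$, an automorphism $\tau$ of $L_0$ over $k$, and an additive map $X$ on $R_0=D\otimes_kL_0$.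

**Datum (A).** $V$ contains an element $x$ transcendental over $k$. Put $L_0=k$, $\tau=\mathrm{id}$, and let $X:D\to D$ be $p\mapsto xp$.

**Datum (B).** $\dim A=\infty$. Put $L_0=k(t_{j,s}:j\in\mathbb Z,\ 1\le s\le m)$ and let $\tau$ be the automorphism $t_{j,s}\mapsto t_{j+1,s}$ over $k$, extended to $R_0$ as $\mathrm{id}_D\otimes\tau$. Put $x_j=\sum_st_{j,s}v_s\in R_0$, and let $X(p)=x_0\tau(p)$.

In both cases $X(\lambda p)=\tau(\lambda)X(p)$ for $\lambda\in L_0$ (as $L_0$ is central in $R_0$) and $X(pd)=X(p)d$ for $d\in D$ (as $\tau$ fixes $D$). So $R_0$ is a left module over $S_0=L_0[X;\tau]$, and right multiplication by $d\in D$ is $S_0$-linear. Let $Q_0$ be the division ring of fractions of $S_0$, put $M=Q_0\otimes_{S_0}R_0$, and let $\iota:R_0\to M$ be the natural map, whose kernel is the set of $S_0$-torsion elements. Then $D$ acts on the right of $M$ by $Q_0$-linear maps, with $\iota(p)d=\iota(pd)$. Put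
$$M_j=Q_0\,\iota(V^j)\ \ (j\ge0),\qquad M_{-1}=0 .$$
Then $M_0\subseteq M_1\subseteq\cdots$ and each $M_j$ is finite-dimensional over $Q_0$. From $V^{j+1}=\sum_sV^jv_s$ we get $M_{j+1}=\sum_sM_jv_s$ for $j\ge0$. So if $M_j=M_{j-1}$ with $j\ge1$, then $M_{j+1}=\sum_sM_jv_s=\sum_sM_{j-1}v_s=M_j$, and by induction
$$M_j=M_{j-1}\text{ for some }j\ge1\ \Longrightarrow\ M_i=M_{j-1}\text{ for all }i\ge j-1 .\tag{3}$$
The filtration either grows strictly forever or stops for good.

In datum (A), $S_0=k[X]$ and its nonzero elements already act invertibly on $D$, through $k[x]\setminus\{0\}$. So $M=D$, $Q_0=k(X)$ acts through $K=k(x)$, and $M_j=KV^j$. For $V=k+ku+kv\subset k(u,v)$ and $x=u$ we get $M_j=\sum_{i\le j}k(u)v^i$, of dimension $j+1$, which never stops. For $V$ spanned by $1,i,j,x$ in $\mathbb H\otimes_{\mathbb R}\mathbb R(x)$ the dimensions over $\mathbb R(x)$ are $1,3,4,4,\dots$, so the filtration stops.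

**Nonvanishing of $M_0$.** This makes sure that the horizontal direction is really infinite. The claim is that $M_0=Q_0\iota(1)\ne0$, that is, $1$ is not $S_0$-torsion. Since $\bigl(\sum\lambda_jX^j\bigr)\cdot1=\sum\lambda_jX^j(1)$, the claim says that the elements $X^j(1)$, $j\ge0$, are $L_0$-independent. In datum (A) they are the powers $x^j$, which are $k$-independent. In datum (B),
$$X^j(1)=x_0x_1\cdots x_{j-1}\in V^j\otimes L_0 .$$
Suppose there is a dependence relation and let $J$ be the largest index with nonzero coefficient. Then $J\ge1$, since $\lambda_0\cdot1=0$ with $\lambda_0\neq0$ is impossible. Solving for the top term, $x_0\cdots x_{J-1}\in V^{J-1}\otimes L_0$. Now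
$$x_0\cdots x_{J-1}=\sum_{s_0,\dots,s_{J-1}}t_{0,s_0}\cdots t_{J-1,s_{J-1}}\;v_{s_0}\cdots v_{s_{J-1}},$$
and different index tuples give different monomials, which are $k$-independent in $L_0$. The image of this sum in $(D/V^{J-1})\otimes_kL_0$ is zero, so every word $v_{s_0}\cdots v_{s_{J-1}}$ lies in $V^{J-1}$. Hence $V^J=V^{J-1}$, and then $A=V^{J-1}$ is finite-dimensional, contrary to the assumption in (B).

## 7. The square-root inequality when the filtration never stops

**Proposition 4.** In datum (A) or (B), suppose $M_j\ne M_{j-1}$ for all $j\ge1$. Then for every nonzero finite-dimensional subspace $W\subseteq D$,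
$$\dim(VW)\ge\dim W+(\dim W)^{1/2}.$$

*Proof.*

**Step 1: the generic vertical elements.** We adjoin the indeterminates for the vertical moves. Let $y=(y_{i,s})_{i\ge1,\,1\le s\le m}$ be new commuting indeterminates, $L'=L_0(y)$, and extend $\tau$ to $L'$ by fixing all $y_{i,s}$; it is still an automorphism. Put $R'=D\otimes_kL'$, extend $X$ to $R'$ by the same formula ($p\mapsto xp$ or $p\mapsto x_0\tau(p)$), and let $S'=L'[X;\tau]$, which acts on $R'$. Since $L'$ is purely transcendental over $k$, the ring $R'$ is the localization of a polynomial ring over $D$ in central indeterminates at the nonzero polynomials with coefficients in $k$. A polynomial ring over a division ring is a domain, and the elements inverted are central and nonzero, so $R'$ is a domain. Put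
$$y_i=\sum_sy_{i,s}v_s,\qquad Y_0=1,\qquad Y_i=y_iy_{i-1}\cdots y_1\in V^i\otimes k[y].$$

**Step 2: the $Y_i$ lie in different rows.** This replaces "$s,s+e_2,s+2e_2,\dots$ lie in different rows". We claim that for each $l\ge0$ the elements $Y_0,\dots,Y_l$ are left $S'$-independent in $R'$.

Suppose $\sum_{i\le l}f_iY_i=0$ with $f_i\in S'$ not all zero. After decreasing $l$ we may assume $f_l\ne0$. Multiplying on the left by a common denominator from $L_0[y]$, we may assume that all coefficients of the $f_i$ lie in $L_0[y]$. Since $\tau$ fixes the $y_{i,s}$, this means $f_i\in L_0[y][X;\tau]=S_0\otimes_kk[y]=:S_0[y]$, and the relation holds in $R_0[y]:=R_0\otimes_kk[y]\subseteq R'$. In general write $N[y]=N\otimes_kk[y]$.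

Let $\bar M=M/M_{l-1}$ and apply the $S_0[y]$-linear maps $R_0[y]\to M[y]\to\bar M[y]$, the first of which is $\iota\otimes1$. For $i<l$ we have $Y_i\in V^{l-1}\otimes k[y]$, which goes to $0$. So $f_l\bar Y_l=0$, where $\bar Y_l$ is the image of $Y_l$. Now $\bar M$ is a $Q_0$-vector space, so $\bar M[y]$ is a free left module over $Q_0[y]=Q_0\otimes_kk[y]$, a polynomial ring over a division ring and hence a domain. Multiplication by the nonzero element $f_l\in S_0[y]\subseteq Q_0[y]$ is therefore injective on $\bar M[y]$, coordinate by coordinate in a basis. So $\bar Y_l=0$. Expand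
$$Y_l=\sum_{s_1,\dots,s_l}y_{l,s_l}\cdots y_{1,s_1}\;v_{s_l}\cdots v_{s_1}.$$
The monomials are distinct, so each word $v_{s_l}\cdots v_{s_1}$ has image $0$ in $\bar M$; that is, $\iota(V^l)\subseteq M_{l-1}$, so $M_l=M_{l-1}$. For $l\ge1$ this contradicts the hypothesis, and for $l=0$ it contradicts $M_0\ne0$. The claim is proved.

From here on let $W\subseteq D$ be nonzero and finite-dimensional, $n=\dim W$, $\delta=\dim(VW)-n$, and write $W_F=W\otimes_kF$ for a field $F\supseteq k$. Recall $W\subseteq VW$.

**Step 3: $W$ meets at most $\delta$ rows.** This is the horizontal count. We claim that $W_{L'}$ does not contain $\delta+1$ left $S'$-independent elements.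

Let $W^{(j)}=\sum_{i\le j}X^iW_{L'}$. It is an $L'$-subspace of $R'$, because $\lambda X^i(p)=X^i(\tau^{-i}(\lambda)p)$. We have $XW_{L'}\subseteq(VW)_{L'}$: in (A) because $x\in V$, and in (B) because $\tau$ maps $W_{L'}$ to itself and $x_0\in V\otimes L_0$. So $W^{(1)}\subseteq(VW)_{L'}$ and $\dim_{L'}W^{(1)}/W^{(0)}\le\delta$. For $j\ge1$ we have $W^{(j+1)}=W^{(j)}+XW^{(j)}$ and $XW^{(j-1)}\subseteq W^{(j)}$, so $X$ induces a surjective $\tau$-semilinear map
$$W^{(j)}/W^{(j-1)}\to W^{(j+1)}/W^{(j)} .$$
A surjective semilinear map sends a spanning set to a spanning set, so the dimension does not increase. Hence all these quotients have dimension at most $\delta$, and $\dim_{L'}W^{(J)}\le n+J\delta$.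

If $w_0,\dots,w_\delta\in W_{L'}$ were left $S'$-independent, then the elements $X^iw_a$ ($0\le i\le J$, $0\le a\le\delta$) of $W^{(J)}$ would be $L'$-independent, since a relation $\sum\lambda_{ia}X^iw_a=0$ is a relation $\sum_a\bigl(\sum_i\lambda_{ia}X^i\bigr)w_a=0$ over $S'$. So $(J+1)(\delta+1)\le n+J\delta$, i.e. $J+\delta+1\le n$, for every $J$. This is false for $J\ge n$.

**Step 4: a long vertical column inside $W$, if $\delta^2<n$.** This is the vertical count. Suppose $\delta^2<n$. Inside $D\otimes_kk(y)$ define $k(y)$-spaces
$$U_0=W_{k(y)},\qquad U_i=\{w\in U_{i-1}:Y_iw\in W_{k(y)}\}\quad(i\ge1).$$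
For $w\in U_{i-1}$ we have $Y_{i-1}w\in W_{k(y)}$, so $Y_iw=y_i(Y_{i-1}w)\in(VW)_{k(y)}$. Hence $U_i$ is the kernel of the $k(y)$-linear map $U_{i-1}\to(VW)_{k(y)}/W_{k(y)}$, $w\mapsto Y_iw$, whose target has dimension $\delta$. So $\dim_{k(y)}U_\delta\ge n-\delta^2>0$. Choose $0\ne w\in U_\delta$. Then $Y_0w,Y_1w,\dots,Y_\delta w\in W_{k(y)}\subseteq W_{L'}$.

**Step 5: the contradiction.** We check that this column crosses $\delta+1$ rows. As $w\in D\otimes k(y)$ is fixed by $\tau$, we have $X(pw)=X(p)w$ for $p\in R'$, and hence $f(pw)=(fp)w$ for all $f\in S'$. If $\sum_if_i(Y_iw)=0$, then $\bigl(\sum_if_iY_i\bigr)w=0$. Since $R'$ is a domain and $w\ne0$, $\sum_if_iY_i=0$, and all $f_i=0$ by Step 2. So $Y_0w,\dots,Y_\delta w$ are $\delta+1$ left $S'$-independent elements of $W_{L'}$, contrary to Step 3. Hence $\delta^2\ge n$. $\blacksquare$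

## 8. Infinite-dimensional algebraic subalgebras

Here there is no transcendental $x$, and datum (B) is used. We show that its filtration cannot stop.

**Proposition 5.** Let $V$ be a subframe such that $A=k\langle V\rangle$ is infinite-dimensional and every element of $A$ is algebraic over $k$. Then $\dim(VW)\ge\dim W+(\dim W)^{1/2}$ for all nonzero finite-dimensional $W\subseteq D$.

*Proof.* Use datum (B). If $M_j\ne M_{j-1}$ for all $j\ge1$, Proposition 4 gives the claim. Otherwise, by (3), the filtration stops, and then $N:=\bigcup_jM_j=Q_0\,\iota(A)$ has finite dimension $l:=\dim_{Q_0}N$, with $l\ge1$ because $M_0\ne0$. Also $NA\subseteq N$, since $M_jv_s\subseteq M_{j+1}$. We derive a contradiction.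

**Step 1: every $d\in A$ has degree at most $l$ over $k$.** The purpose is to turn the finite dimension of $N$ into a bound on degrees. The ring $F=k[d]$ is a finite-dimensional commutative domain, so a field; let $e=[F:k]$. We show that $T:=Q_0\otimes_kF$ is a division ring and that $N$ is a $T$-vector space.

First, with $t=(t_{j,s})$, the ring $L_0\otimes_kF$ is the localization of $F[t]$ at $k[t]\setminus\{0\}$, so it is a domain; being finite-dimensional over the field $L_0$, it is a field. Consequently $S_0\otimes_kF=(L_0\otimes_kF)[X;\tau\otimes1]$ is a skew polynomial ring over a field, so a domain.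

Next, $T$ is a domain. By common left denominators every element of $T$ has the form $s^{-1}a$ with $0\ne s\in S_0$ and $a\in S_0\otimes F$. Suppose $(s^{-1}a)(s'^{-1}b)=0$. The element $as'^{-1}$ of $T$ can be written $as'^{-1}=s''^{-1}a'$ with $0\ne s''\in S_0$, $a'\in S_0\otimes F$. Then $s^{-1}s''^{-1}a'b=0$, so $a'b=0$ in the domain $S_0\otimes F$. If $a'=0$, then $as'^{-1}=0$ and $a=0$; otherwise $b=0$.

Now $T$ has left $Q_0$-dimension $e<\infty$. Right multiplication by a nonzero element of $T$ is left $Q_0$-linear and injective, so bijective, and the element has a left inverse. A ring in which every nonzero element has a left inverse is a division ring.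

Finally, $F\subseteq A$ acts on $N$ from the right. This action commutes with the left action of $Q_0$, and the two agree on $k$, because $k$ is central in $D$ and in $S_0$. As $F$ is commutative, $(q\otimes f)n=qnf$ makes $N$ a left $T$-vector space, nonzero since $l\ge1$. Counting $Q_0$-dimensions, $l=e\cdot\dim_TN\ge e$.

**Step 2: $A$ is a division ring with a polynomial identity.** The purpose is to make Kaplansky's theorem applicable. If $0\ne a\in A$, then $k[a]$ is a field, so $a^{-1}\in A$, and $A$ is a division ring. For $d,z\in A$, Step 1 gives $\sum_{i=0}^lc_id^i=0$ with $c_i\in k$ not all zero. Then $c_1,\dots,c_l$ are not all zero, since otherwise $c_0=0$ too. Taking commutators with $z$, $\sum_{i=1}^lc_i[z,d^i]=0$. So $[z,d],[z,d^2],\dots,[z,d^l]$ are linearly dependent over $k$, and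
$$s_l([z,d],[z,d^2],\dots,[z,d^l])=0\qquad\text{for all }d,z\in A.$$

We must check that $s_l([Y,Z],\dots,[Y,Z^l])$ is not zero in the free algebra on $Y,Z$. We claim that the monomial $YZ\,YZ^2\cdots YZ^l$ has coefficient $1$. Expand the product belonging to a permutation $\pi$: the $i$-th factor $[Y,Z^{\pi(i)}]$ contributes $YZ^{\pi(i)}$ or $-Z^{\pi(i)}Y$. Our monomial ends in $Z$, so the last factor contributes its term beginning with $Y$. If some factor contributed its term ending in $Y$, the last such factor would be followed immediately by a term beginning with $Y$, producing $YY$, which does not occur in our monomial. So all factors contribute $YZ^{\pi(i)}$, and then $\pi$ is the identity. The coefficient is $1$.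

**Step 3: $A$ is finite-dimensional.** This gives the contradiction. By Kaplansky's theorem $A$ is finite-dimensional over its center $Z$; let $a_1,\dots,a_r$ be a $Z$-basis. Let $Z_0\subseteq Z$ be the $k$-subalgebra generated by the structure constants of the $a_i$ (the coordinates of the products $a_ia_j$) and by the coordinates of $1$ and of a basis of $V$. It is a finitely generated commutative algebra whose elements are algebraic over $k$, so it is finite-dimensional. The space $\sum_iZ_0a_i$ is closed under multiplication and contains $1$ and $V$, so it equals $A$. Thus $\dim A<\infty$, contrary to the hypothesis. $\blacksquare$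

## 9. Proof of Theorem 1

One more lemma produces linear growth.

**Lemma 6.** Let $K=k(x)$ with $x$ transcendental over $k$, let $A$ be any $k$-algebra with an injective $k$-algebra map $\rho:A\to M_l(K)$, and let $V$ be a subframe of $A$. Then $\dim V^j\le cj$ for some $c$ and all $j\ge1$.

*Proof.* Writing the entries of $\rho$ on a basis of $V$ with a common denominator, we find $0\ne g\in k[x]$ and an integer $c_0\ge1$ such that all entries of matrices in $\rho(V)$ lie in $g^{-1}k[x]_{\le c_0}$. Since $g$ is a central scalar in $M_l(K)$, $\rho(V^j)\subseteq g^{-j}M_l(k[x]_{\le c_0j})$. So $\dim V^j\le l^2(c_0j+1)\le cj$ with $c=l^2(c_0+1)$. $\blacksquare$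

Now let $V$ be a subframe of $D$, and $A$, $B$ as in Section 2. The three types exclude each other, since $\mathrm{VDI}(V)$ equals $0$, equals $1$, or is at least $2$. It remains to see that one of them occurs.

**Case 1: $\dim A<\infty$.** We show type (0). The test space $W=A$ has $VW=W$, so (2) fails for all $d,C>0$ and $\mathrm{VDI}(V)=0$. From now on $\dim A=\infty$.

**Case 2: every element of $A$ is algebraic over $k$.** Proposition 5 gives type (2) with $c=1$.

**Case 3: $A$ contains an element $x$ transcendental over $k$.** Here we use datum (A), but $x$ need not lie in $V$. So put $V'=V+kx\subseteq A$. Then $k\langle V'\rangle=A$, and datum (A) applies to $V'$. With $K=k(x)\subseteq D$ we have $M=D$ and $M_j=KV'^j$. By (3), one of the following two subcases holds.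

**Subcase 3(i): $M_j\ne M_{j-1}$ for all $j\ge1$.** The aim is type (2); we have to return from $V'$ to $V$. Proposition 4 gives $\dim(V'W)-\dim W\ge(\dim W)^{1/2}$ for all nonzero finite-dimensional $W\subseteq D$. Let $\delta=\dim(VW)-\dim W$. For $v\in V$ and $b\in D$,
$$\dim\frac{vbW+W}{W}\le\dim\frac{vbW+vW+W}{vW+W}+\dim\frac{vW+W}{W}\le\dim\frac{bW+W}{W}+\delta .$$
For the first summand, left multiplication by $v$ maps $(bW+W)/W$ onto $(vbW+vW+W)/(vW+W)$; for the second, $vW+W\subseteq VW$. Starting from $b=1$, where the dimension is $0$, induction shows that a product $b$ of at most $r$ elements of $V$ satisfies $\dim\bigl((bW+W)/W\bigr)\le r\delta$. Write $x\in A$ as a sum of $N$ products $b_1,\dots,b_N$, each of at most $r$ elements of $V$. Then $V'W\subseteq VW+\sum_ab_aW$, so $\dim(V'W)-\dim W\le(1+Nr)\delta$, and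
$$\dim(VW)-\dim W=\delta\ge(1+Nr)^{-1}(\dim W)^{1/2} .$$
The numbers $N,r$ do not depend on $W$. This is type (2); in particular (2) holds with $d=2$, so $\mathrm{VDI}(V)\ge2$.

**Subcase 3(ii): the filtration stops.** The aim is type (1). Now $P:=\bigcup_jKV'^j=KA$ has finite left $K$-dimension $l$.

*$B=P$.* The set $\{b\in B:Pb\subseteq P\}$ is a ring containing $A$. If $b\ne0$ belongs to it, then right multiplication by $b$ on $P$ is left $K$-linear and injective, so bijective; thus $Pb=P$ and $Pb^{-1}=P$. So the set is a division subalgebra of $B$ containing $V$, hence equal to $B$. Since $1\in P$, $B=1\cdot B\subseteq P$. Conversely $x\in A\subseteq B$ gives $K\subseteq B$ and $P=KA\subseteq B$. So $B=k(x)A$ is finite-dimensional as a left $k(x)$-space.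

*Linear growth.* Let $\mathbf e$ be a column vector whose entries form a left $K$-basis of $B$. For $b\in B$ there is a unique $\rho(b)\in M_l(K)$ with $\mathbf e\,b=\rho(b)\,\mathbf e$. Then $\mathbf e\,bb'=\rho(b)\,\mathbf e\,b'=\rho(b)\rho(b')\,\mathbf e$, so $\rho$ is multiplicative. It is additive, and it is $k$-linear because $k$ is central. If $\rho(b)=0$, then $\mathbf e\,b=0$ and $b=0$, since $D$ is a domain. So $\rho:B\to M_l(K)$ is an injective $k$-algebra map. Lemma 6, applied to $\rho|_A$, gives $\dim V^j\le cj$ for some $c$ and all $j\ge1$.

*Value of $\mathrm{VDI}$.* By Lemma 3, $\mathrm{VDI}(V)=1$. This is type (1), and Theorem 1 is proved. $\blacksquare$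

## 10. Proof of Theorem 2

**The gap, (a) and (c).** These are read off from the types. If some $V$ has type (2), then $\mathrm{Ld}(D)\ge2$. Otherwise $\mathrm{Ld}(D)=\sup_V\mathrm{VDI}(V)$ is $0$ if all $V$ have type (0), and $1$ if some $V$ has type (1). This proves $\mathrm{Ld}(D)\in\{0\}\cup\{1\}\cup[2,\infty]$ and shows that $\mathrm{Ld}(D)<2$ if and only if no $V$ has type (2). It also shows that $\mathrm{Ld}(D)=0$ if and only if $k\langle V\rangle$ is finite-dimensional for every $V$, which is (a), since every finitely generated subalgebra is generated by a subframe. In types (0) and (1) the algebra $A$ has linearly bounded growth: $\dim V^j\le\dim A$ in type (0), and $\dim V^j\le cj$ in type (1). So a finitely generated subalgebra without linearly bounded growth comes from a $V$ of type (2). This is (c).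

**(b), only if.** We extract the structure of $B$ from the types. Suppose $\mathrm{Ld}(D)<2$, and let $B$ be a finitely generated division subalgebra. It is generated by a subframe $V$, of type (0) or (1).

In type (0), $A$ is a finite-dimensional domain, hence a division ring, so $B=A$. It is finite-dimensional over $k$, so over its center, and the center is algebraic over $k$.

In type (1), $B$ is left finite-dimensional, say of dimension $l$, over $K=k(x)$, and the map $\rho$ constructed in Subcase 3(ii) embeds $B$ in $M_l(K)$; the construction needs only that $B$ is left finite-dimensional over the subfield $K$. Since $\dim_KM_l(K)=l^2$ and $K$ is central in $M_l(K)$, any $l^2+1$ matrices are dependent over $K$, so $B$ satisfies the identity $s_{l^2+1}$. By Kaplansky's theorem $B$ is finite-dimensional over its center $Z$. For the transcendence degree, let $z\in Z$. It commutes with $K$, so $K(z)\subseteq B$ is a field, finite over $K$ because $B$ is finite-dimensional over $K$. The field generated by $K$ and $Z$ in $B$ is therefore algebraic over $k(x)$, and $\operatorname{trdeg}_kZ\le1$.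

**(b), if.** We show that every $V$ has linear growth. Assume the condition in (b), let $V$ be a subframe, and let $B$ be the division subalgebra it generates, with center $Z$, $\operatorname{trdeg}_kZ\le1$, and $Z$-basis $b_1,\dots,b_r$. Collecting the coordinates of a basis of $V$ and the structure constants of the $b_i$, we find a subframe $U$ of $Z$ with
$$V\subseteq\sum_iUb_i,\qquad b_ib_j\in\sum_hUb_h\quad\text{for all }i,j .$$
Then $V^j\subseteq\sum_iU^{2j}b_i$ for $j\ge1$. Indeed $V^j\subseteq\sum_iU^{2j-1}b_i$ by induction: it is true for $j=1$, and, as $U$ is central in $B$, $V\cdot V^j\subseteq\sum_{i,i'}U\,U^{2j-1}b_ib_{i'}\subseteq\sum_hU^{2j+1}b_h$.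

Next, $\dim U^j=O(j)$. If $k[U]$ is algebraic over $k$, it is a finitely generated commutative algebraic algebra, so finite-dimensional. Otherwise pick $x\in k[U]$ transcendental over $k$. The field $k(U)\subseteq Z$ has transcendence degree at most $1$, so it is a finitely generated algebraic, hence finite, extension of $k(x)$. Its regular representation embeds $k[U]$ in a matrix algebra over $k(x)$, and Lemma 6 applies.

Hence $\dim V^j\le r\dim U^{2j}=O(j)$. If $\dim A<\infty$, then $\mathrm{VDI}(V)=0$ by Case 1 of the proof of Theorem 1; otherwise $\mathrm{VDI}(V)=1$ by Lemma 3. As $V$ was arbitrary, $\mathrm{Ld}(D)\le1<2$. $\blacksquare$
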